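# Two moments suffice: the functional central limit theorem for associated random fields

## 1. The guess: second moments decide, in every dimension

Put a centered random variable with finite variance at each point of the lattice $\mathcal Z^d$. Let the field be strictly stationary and positively dependent in a strong sense, with summable covariances. Add the variables over boxes and rescale. Does the resulting random surface converge, as a surface, to a $d$-parameter Wiener process, with no moment assumption beyond the second?

The answer one would first guess is yes. The limit contains only one parameter, the sum of the covariances. For i.i.d. variables and $d=1$ this is Donsker's theorem, where two moments are enough. We make the question precise, test the guess by hand, and then prove it.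

**Definition (association).** "Increasing" always means nondecreasing in each coordinate. A finite family $(X_j)_{j\in A}$ is *associated* if
$$\mathrm{Cov}[f(X_j:j\in A),\,g(X_j:j\in A)]\ge 0$$
for all increasing $f,g:\mathbb R^{|A|}\to\mathbb R$ for which the covariance is defined. A random field $\{X_j:j\in\mathcal Z^d\}$ is a collection of nondegenerate random variables; it is associated if each finite subfamily is.

*Example: independent variables are associated.* For one variable $X$ with independent copy $X'$ and bounded increasing $f,g$,
$$2\,\mathrm{Cov}(f(X),g(X))=E\big[(f(X)-f(X'))(g(X)-g(X'))\big]\ge0,$$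
since both factors have the same sign or one of them vanishes. For $m$ independent variables use induction. Let $\mathcal F$ be generated by $X_1,\dots,X_{m-1}$, and write
$$\mathrm{Cov}(f,g)=E\,\mathrm{Cov}(f,g\mid\mathcal F)+\mathrm{Cov}\big(E[f\mid\mathcal F],E[g\mid\mathcal F]\big).$$
The first term is nonnegative by the one-variable case. The second is nonnegative by the induction hypothesis, because by independence the conditional expectations are increasing functions of $X_1,\dots,X_{m-1}$. Unbounded $f,g$ are handled by truncating at $\pm c$, which preserves monotonicity; dominated convergence applies since the truncations satisfy $|f_c|\le|f|$ and $|f_cg_c|\le|fg|$.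

We use three consequences of the definition.

* **(a)** Increasing functions of associated variables are associated, because compositions of increasing functions are increasing. If $(X_j)$ is associated, so is $(-X_j)$: apply the definition to $x\mapsto -f(-x)$ and $x\mapsto -g(-x)$. Relabeling the indices changes nothing.
* **(b)** If $A$ is an increasing event (its indicator is an increasing function of the variables) and $B$ is a decreasing event, then $P(A\cap B)\le P(A)P(B)$. Indeed $1_A$ and $-1_B$ are increasing, so $\mathrm{Cov}(1_A,1_B)\le0$.
* **(c)** For square-integrable associated variables, sums over disjoint index sets have nonnegative covariance. Hence $\mathrm{Var}(S+S')\ge\mathrm{Var}(S)+\mathrm{Var}(S')$ for such sums: the variance is superadditive over disjoint index sets, and in particular monotone in the index set.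

**Definition (the surface).** For $t\in[0,1]^d$ write $[nt]=([nt_1],\dots,[nt_d])$, with $[\cdot]$ the greatest integer function. Inequalities between multi-indices are coordinatewise, $1\le j$ means that all coordinates are at least $1$, and empty sums are $0$. Put
$$W_n(t)=n^{-d/2}\sum_{1\le j\le [nt]}X_j .$$
This is a random element of the Skorohod space $\mathcal D[0,1]^d$. We recall its metric. Let $\theta(t)=(\theta_1(t_1),\dots,\theta_d(t_d))$ run over the maps whose components are increasing continuous bijections of $[0,1]$; then
$$\mathrm{dist}(x,y)=\inf_\theta\max\Big\{\sup_t|x(t)-y(\theta(t))|,\ \sup_t\max_i|\theta_i(t_i)-t_i|\Big\}.$$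
The space is separable. Taking $\theta$ to be the identity shows that $\mathrm{dist}$ is at most the sup-distance. Since $\theta$ is a bijection and fixes $\underline 1=(1,\dots,1)$, both $\big|\sup_t|x(t)|-\sup_t|y(t)|\big|$ and $|x(\underline1)-y(\underline1)|$ are at most $\mathrm{dist}(x,y)$. So $x\mapsto\sup_t|x(t)|$ and $x\mapsto x(\underline1)$ are continuous.

**Definition (FCLT).** The Wiener process $W$ with diffusion $\sigma^2$ is the centered Gaussian process on $[0,1]^d$ with continuous paths and covariance $E[W(s)W(t)]=\sigma^2\prod_{i}\min(s_i,t_i)$. The field fulfills the functional central limit theorem (FCLT) if $W_n$ converges weakly to $W$ in $\mathcal D[0,1]^d$, written $W_n\Rightarrow W$. This is equivalent to convergence of the finite-dimensional distributions together with tightness.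

The standing hypotheses are: $\{X_j\}$ is strictly stationary and associated, $EX_j=0$, $EX_j^2<\infty$, and
$$0<\sum_{j\in\mathcal Z^d}\mathrm{Cov}(X_0,X_j)=\sigma^2<\infty.\tag{1}$$

Three results frame the question. By Newman (1980), under these hypotheses the finite-dimensional distributions of $W_n$ converge to those of $W$. For $d=1,2$ it is known that the FCLT holds. By Burton and Kim (1988), the FCLT holds for every $d$ if in addition, for some $C>0$, some $0<\delta\le1$ and all $n=(n_1,\dots,n_d)$ with positive components, $E\big[|S_n/|n|^{1/2}|^{2+\delta}\big]\le C$, where $S_n=\sum_{1\le j\le n}X_j$ and $|n|=n_1\cdots n_d$. The problem, taken from the paper "A Functional Central Limit Theorem For Positively Dependent Random Fields", is to prove or disprove that for $d>2$ the FCLT holds without any additional moment assumption.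

**First test: independent Gaussians.** Let $X_j$ be i.i.d. $N(0,\sigma^2)$. The increments of $W$ over the cells $\prod_i(\frac{j_i-1}n,\frac{j_i}n]$ are jointly Gaussian and uncorrelated, with variance $\sigma^2n^{-d}$, because the covariance of the increments over two boxes is $\sigma^2$ times the volume of their intersection. Hence $W_n$ has the law of $t\mapsto W([nt]/n)$. By path continuity this converges uniformly to $W$, and the FCLT holds for every $d$.

**Second test: a moving average.** Let $\xi_j$ be i.i.d. $N(0,1)$ and $X_j=\xi_j+\xi_{j+e_1}$, with $e_1$ the first unit vector. The field is associated by (a). We have $\mathrm{Var}X_0=2$ and $\mathrm{Cov}(X_0,X_{\pm e_1})=1$, and the other covariances vanish, so $\sigma^2=4$. Let $B$ be a Wiener process with diffusion $1$ on $[0,2]\times[0,1]^{d-1}$, and realize $n^{-d/2}\xi_j$ as its cell increments. Then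
$$W_n(t)=B\Big(\tfrac{[nt]}n\Big)+B\Big(\tfrac{[nt]+e_1}n\Big)-B\Big(\tfrac1n,\tfrac{[nt_2]}n,\dots,\tfrac{[nt_d]}n\Big)\longrightarrow 2B(t)$$
uniformly, since $B$ is continuous and vanishes where its first coordinate is $0$. The limit has diffusion $4=\sigma^2$, as guessed.

**Third test: dropping (1).** Let $d\ge2$ and $X_j=Y_{j_1}$ with $Y_1,Y_2,\dots$ (and so on over $\mathcal Z$) i.i.d. with variance $1$. This field is stationary and associated, but the sum in (1) is infinite, and $\mathrm{Var}\,W_n(\underline1)=n^{-d}\,n\,(n^{d-1})^2=n^{d-1}\to\infty$. So (1) does real work.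

The Gaussian tests do not probe the bold part of the guess: there $S_n/|n|^{1/2}$ is Gaussian with bounded variance, so the Burton–Kim condition holds. That condition can fail under the standing hypotheses. Take i.i.d. variables with density proportional to $|x|^{-3}(\log|x|)^{-2}$ on $|x|\ge2$. The second moment is finite because $\int_2^\infty x^{-1}(\log x)^{-2}dx<\infty$, and every moment of order $2+\delta$ is infinite because $\int_2^\infty x^{-1+\delta}(\log x)^{-2}dx=\infty$. The condition already fails at $n=(1,\dots,1)$. To test the guess here we need to know what tightness asks for.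

## 2. Slabs: from a maximal inequality to weak convergence

The guess is right. Here is the answer, and the tool behind it.

**Theorem A (maximal inequality).** For every $d\ge1$ there is a finite constant $\kappa_d$, depending only on $d$, such that for every associated, centered, square-integrable array $\{Y_j:1\le j\le N\}$, $N\in\mathbb Z_{>0}^d$, with $S_m=\sum_{1\le j\le m}Y_j$ and $V=\mathrm{Var}(S_N)$,
$$P\Big(\max_{1\le m\le N}S_m>\lambda+\kappa_d\sqrt V\Big)\le2^dP(S_N>\lambda)\qquad(\lambda\in\mathbb R),\tag{2}$$
$$P\Big(\max_{1\le m\le N}|S_m|>\lambda+\kappa_d\sqrt V\Big)\le2^dP(|S_N|>\lambda)\qquad(\lambda\ge0).\tag{3}$$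

**Theorem B.** Let $d\ge1$ and let $\{X_j:j\in\mathcal Z^d\}$ be strictly stationary and associated, with $EX_j=0$, $EX_j^2<\infty$ and (1). Then $W_n$ converges weakly in $\mathcal D[0,1]^d$ to the Wiener process with diffusion $\sigma^2$.

In this section we deduce Theorem B from Theorem A. We prove a slightly more general criterion, because it will be used again in Section 6 without stationarity. For each $n$ let $\{X_{n,j}:1\le j_i\le n\}$ be associated, centered and square integrable, and let $W_n(t)=\sum_{1\le j\le[nt]}X_{n,j}$. For integers $p\ge1$, $1\le i\le d$, $1\le l\le p$ set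
$$D_{i,l}=W_n(1,\dots,\tfrac lp,\dots,1)-W_n(1,\dots,\tfrac{l-1}p,\dots,1)\qquad(i\text{-th place}),$$
the total sum over the slab of those $j$ with $[n\frac{l-1}p]<j_i\le[n\frac lp]$ and $1\le j_{i'}\le n$ for $i'\ne i$.

**Lemma 1 (slab criterion).** Let $\sigma^2\in(0,\infty)$. Suppose the finite-dimensional distributions of $W_n$ converge to those of the Wiener process $W$ with diffusion $\sigma^2$, and that for every $p\ge1$ there is $n_p\ge p$ with
$$\mathrm{Var}\,D_{i,l}\le\frac{2\sigma^2}p\qquad\text{for all }n\ge n_p,\ 1\le i\le d,\ 1\le l\le p.\tag{4}$$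
Then $W_n\Rightarrow W$ in $\mathcal D[0,1]^d$.

*Proof, given Theorem A.* For $x:[0,1]^d\to\mathbb R$ let $w(x,\delta)=\sup\{|x(s)-x(t)|:\max_i|s_i-t_i|\le\delta\}$.

**Step 1: bound the modulus of continuity by slab maxima.** Let $t^{(i,l)}$ be $t$ with its $i$-th coordinate replaced by $\frac{l-1}p$, and let
$$\Delta_{i,l}=\sup\big\{|W_n(t)-W_n(t^{(i,l)})|:\ t\in[0,1]^d,\ t_i\in[\tfrac{l-1}p,\tfrac lp]\big\}.$$
We claim
$$w(W_n,1/p)\le3\sum_{i=1}^d\max_{1\le l\le p}\Delta_{i,l}.\tag{5}$$
Let $\max_i|s_i-t_i|\le1/p$ and pass from $s$ to $t$ by changing one coordinate at a time. The $i$-th change moves the $i$-th coordinate from $s_i$ to $t_i$, the others being fixed. These two numbers lie in the same interval $[\frac{l-1}p,\frac lp]$ or in adjacent ones. In the first case, comparing both with $\frac{l-1}p$ gives a change of at most $2\Delta_{i,l}$. In the second case, say the smaller lies in the $l$-th interval and the larger in the $(l+1)$-st. Go from the smaller to $\frac{l-1}p$, then to $\frac lp$, then to the larger; the three changes are at most $\Delta_{i,l}$, $\Delta_{i,l}$, $\Delta_{i,l+1}$. This proves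 (5).

**Step 2: bound the slab maxima by slab totals.** Let $n\ge n_p$. Since $n\ge p$, the slab is nonempty. Shift its $i$-th index to start at $1$; then $X_{n,j}$ over the slab is an associated, centered, square-integrable array with total $D_{i,l}$, and $W_n(t)-W_n(t^{(i,l)})$ is $0$ or one of its partial sums. Fix $\varepsilon>0$ and take $p$ so large that $\kappa_d\sqrt{2\sigma^2/p}\le\varepsilon/2$. By (4) and (3) with $\lambda=\varepsilon/2$,
$$P(\Delta_{i,l}>\varepsilon)\le2^dP(|D_{i,l}|>\varepsilon/2).$$

**Step 3: let $n\to\infty$, then $p\to\infty$.** By convergence of the finite-dimensional distributions, $D_{i,l}$ converges in law to a centered Gaussian variable with variance $\sigma^2\big(\frac lp+\frac{l-1}p-2\frac{l-1}p\big)=\frac{\sigma^2}p$. If $w(W_n,1/p)>3d\varepsilon$, then by (5) some $\Delta_{i,l}$ exceeds $\varepsilon$. A union bound over the $dp$ pairs gives, with $Z$ standard normal,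
$$\limsup_{n\to\infty}P\big(w(W_n,1/p)>3d\varepsilon\big)\le d\,p\,2^d\,P\Big(|Z|\ge\frac{\varepsilon\sqrt p}{2\sigma}\Big)\le d\,p\,2^d\cdot\frac{3\cdot16\,\sigma^4}{\varepsilon^4p^2}\longrightarrow0\quad(p\to\infty),\tag{6}$$
by Markov's inequality for $Z^4$ and $EZ^4=3$.

**Step 4: conclude by approximation on grids.** Let $L_px$ be the multilinear interpolation of the values of $x$ on $\{0,\frac1p,\dots,1\}^d$. It depends continuously, in sup norm, on finitely many values of $x$, so convergence of the finite-dimensional distributions gives $L_pW_n\Rightarrow L_pW$ in $C[0,1]^d$ as $n\to\infty$, and hence in $\mathcal D[0,1]^d$, since $\mathrm{dist}$ is at most the sup-distance. At each $t$ the value $L_px(t)$ is a convex combination of values of $x$ at corners of a grid cell containing $t$, so $\sup_t|L_px(t)-x(t)|\le w(x,1/p)$. Therefore $\sup|L_pW-W|\le w(W,1/p)\to0$ almost surely, and (6) gives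
$$\lim_{p\to\infty}\limsup_{n\to\infty}P\big(\mathrm{dist}(L_pW_n,W_n)>\eta\big)=0\qquad\text{for every }\eta>0.$$
The standard approximation theorem (Billingsley, *Convergence of Probability Measures*, 2nd ed., Thm 3.2) says, in a separable metric space: if $L_pW_n\Rightarrow L_pW$ as $n\to\infty$ for each $p$, if $L_pW\Rightarrow W$ as $p\to\infty$, and if the last display holds, then $W_n\Rightarrow W$. $\blacksquare$

**Proof of Theorem B, given Theorem A.** Put $X_{n,j}=n^{-d/2}X_j$. Newman's theorem gives the finite-dimensional distributions. For (4), let $n\ge p$. The slab has at most $n^{d-1}(\frac np+1)\le 2n^d/p$ points. By stationarity and nonnegativity of the covariances, the covariances of one slab variable with all slab variables add up to at most $\sigma^2$. Hence $\mathrm{Var}\,D_{i,l}\le n^{-d}\cdot\frac{2n^d}p\cdot\sigma^2=\frac{2\sigma^2}p$, and Lemma 1 applies with $n_p=p$. $\blacksquare$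

Notice why Theorem A compares tails instead of giving a bound by variances. Suppose one only knew $P(\max_m|S_m|>\varepsilon)\le CV/\varepsilon^2$. There are $dp$ slabs, each of variance at most $2\sigma^2/p$, and the union bound gives $dp\cdot\frac{2C\sigma^2}{p\,\varepsilon^2}=2dC\sigma^2/\varepsilon^2$, which does not tend to $0$. Second moments are exactly borderline here. A bound of order $p^{-1-\delta/2}$ for each slab, the size that $(2+\delta)$-th moments would give, would beat the factor $p$. Inequality (3) beats it differently: the maximum inherits the tail of the single variable $D_{i,l}$, and that tail becomes Gaussian in the limit.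

## 3. Independent arrays: first passage costs a factor 2 per coordinate

For independent variables, Theorem A follows from the classical first-passage argument. This settles the test left over from Section 1, i.i.d. fields with two moments only, and shows where the shape of (2) comes from.

We peel off one coordinate at a time. Let $r\ge0$ and consider variables $X_{i,k}$ with $1\le i\le N$, $N\in\mathbb Z^r_{>0}$, and $1\le k\le t$. For $r=0$ the index $i$ disappears; that case is a good one to keep in mind. For an interval of integers $I=(a,b]\subset(0,t]$ put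
$$T_i(I)=\sum_{1\le i'\le i}\ \sum_{k\in I}X_{i',k},\qquad T_i(\emptyset)=0,\qquad V(I)=\mathrm{Var}\,T_N(I),$$
$$E(I)=\max_{1\le i\le N}T_i(I),\qquad M(I)=\max_{1\le i\le N}\ \max_{a<k\le b}T_i((a,k]).$$
Thus $M(I)$ is the full maximum over the block $I$, while in $E(I)$ the last coordinate has been summed out.

Let the $X_{i,k}$ be independent, centered and square integrable, $I=(0,t]$, $V=V(I)$. We claim
$$P\big(M(I)>\mu+\sqrt{2V}\big)\le2P(E(I)>\mu)\qquad(\mu\in\mathbb R).\tag{7}$$
If $V=0$, all variables vanish almost surely and $M(I)=E(I)=0$ a.s., so (7) holds. Let $V>0$ and $\lambda=\sqrt{2V}$. Let $\tau$ be the first $k$ with $\max_iT_i((0,k])>\lambda+\mu$, and let $\iota$ be the lexicographically first $i$ for which $T_i((0,\tau])>\lambda+\mu$. The event $\{\tau=k,\iota=i\}$ depends on layers $1,\dots,k$ only, so it is independent of $T_i((k,t])$. By Chebyshev, $P(T_i((k,t])<-\lambda)\le V/\lambda^2=\frac12$. When $\tau=k$, $\iota=i$ and $T_i((k,t])\ge-\lambda$, we have $T_i((0,t])>\mu$. Summing over $(i,k)$ gives $P(E(I)>\mu)\ge\frac12P(M(I)>\lambda+\mu)$, which is (7).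

Now $E(I)$ is the maximal partial sum of the $r$-parameter array $\big(\sum_kX_{i,k}\big)_i$, which is again independent, with the same total variance $V$. Applying (7) once for each of $d$ coordinates gives (2) for independent arrays, with $d\sqrt2$ in place of $\kappa_d$. Hence (3) holds for them too (apply (2) to $Y$ and $-Y$ and add). The arrays used in Lemma 1 for an i.i.d. field are independent, so the FCLT holds for i.i.d. fields with two moments, in every dimension.

## 4. Association in place of independence, and the circle it creates

A sensible person would now repeat Section 3 with fact (b) instead of independence. This fails at the first-passage event. Take $r=0$, $t\ge2$ and a level $c$. The event $\{\tau=2\}=\{X_1\le c,\ X_1+X_2>c\}$ is neither increasing nor decreasing: raising $X_1$ can destroy the first condition, lowering it the second. Fact (b) says nothing about it.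

So we give up the first passage and use monotone events only. The event that the maximum is large is increasing. The price is that the remainder must be controlled at all places at once, through
$$R(I)=\max_{1\le i\le N}\ \max_{a<k\le b}\big(-T_i((k,b])\big),$$
which is at least $0$, because $k=b$ contributes $0$.

**Lemma 2.** Let $X_{i,k}$ be associated. For every nonempty interval $I$ and all real $\lambda,\mu$,
$$P(M(I)>\lambda+\mu)\,\big(1-P(R(I)>\lambda)\big)\le P(E(I)>\mu).\tag{8}$$

*Proof.* Let $M(I)=T_i((a,k])$. Then $M(I)=T_i((a,b])-T_i((k,b])\le E(I)+R(I)$. Hence on $\{M(I)>\lambda+\mu\}$ we have $E(I)>\mu$ or $R(I)>\lambda$. The event $\{M(I)>\lambda+\mu\}$ is increasing in the variables and $\{R(I)>\lambda\}$ is decreasing. By (b),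
$$P(M(I)>\lambda+\mu)\le P(E(I)>\mu)+P(M(I)>\lambda+\mu)\,P(R(I)>\lambda).\qquad\blacksquare$$

If we knew that $P(R(I)>K\sqrt{V(I)})\le\frac12$ for a constant $K$, then (8) would give the analog of (7) and we could finish as before. But $R(I)$ is itself a maximum: up to the value $0$, it is the maximal partial sum $M$ of the array reflected in $k$ and negated. We would need a maximal inequality in order to prove one. A union bound does not break the circle. Even for $r=0$ it gives only $P(R(I)>\lambda)\le tV/\lambda^2$, and to make this at most $\frac12$ one must take $\lambda=\sqrt{2tV}$, which grows with $t$.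

What helps is that we need very little: a bound with probability $\frac12$, at height a constant times $\sqrt V$. Such a bound can be passed from short intervals to long ones without loss, if the short intervals carry at most half the variance. The height then shrinks by the factor $2^{-1/2}<1$ in passing to the short intervals, and the gap between $K$ and $2^{-1/2}K$ pays for the gluing. Cutting at the midpoint would not do, since all the variance may sit in one half. We cut by variance. A single layer may carry most of it, so that layer is set apart. Association ensures, by superadditivity, that what lies to the right of it has less than half the variance.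

## 5. Cutting by variance: the proof of Theorem A

An *$r$-array* is an associated, centered, square-integrable family $Y=\{Y_m:1\le m\le N\}$, $N\in\mathbb Z^r_{>0}$, with $M(Y)=\max_{1\le m\le N}S_m$ and $V(Y)=\mathrm{Var}(S_N)$. A $0$-array is a single variable, with $M(Y)=Y$. We prove by induction on $r\ge0$ that there is a constant $C_r\ge1$ such that for all $r$-arrays
$$P(M(Y)>\lambda)\le C_r\,V(Y)/\lambda^2\qquad(\lambda>0).\tag{9}$$
For $r=0$ this is Chebyshev's inequality, with $C_0=1$. Assume (9) for $r$, and let $X=\{X_{i,k}:1\le i\le N,\ 1\le k\le t\}$ be an $(r+1)$-array, with the notation of Sections 3 and 4.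

**Step 1: control $E(I)$ by the induction hypothesis.** For fixed nonempty $I$, the $T_i(I)$ are the partial sums of the family $\big(\sum_{k\in I}X_{i,k}\big)_i$. This family is an $r$-array by (a), and its total has variance $V(I)$. So (9) gives
$$P(E(I)>\mu)\le C_r\,V(I)/\mu^2\qquad(\mu>0).\tag{10}$$

**Step 2: the bound with probability one half.** This step breaks the circle.

**Lemma 3.** Let
$$K=K_{r+1}=\frac{2\sqrt{6C_r}}{1-2^{-1/2}}.$$
For every $(r+1)$-array and every nonempty interval $I$,
$$P\big(M(I)>K\sqrt{V(I)}\big)\le\tfrac12.\tag{11}$$

*Proof.* We use induction on the length $L=b-a$ of $I=(a,b]$, simultaneously over all $(r+1)$-arrays. Write $V=V(I)$. If $V=0$, then by (c) every $X_{i,k}$ with $k\in I$ has variance $0$, so $M(I)=0$ almost surely and (11) holds. From now on $V>0$.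

*Length one.* Here $M(I)=E(I)$. Since $K^2\ge24C_r$, (10) gives $P(M(I)>K\sqrt V)\le C_r/K^2\le\frac12$.

*Length $L>1$.* Assume (11) for all $(r+1)$-arrays and all nonempty intervals of length less than $L$.

*Transfer to $R$.* For a nonempty interval $J=(a',b']$ of length less than $L$ we claim
$$P(R(J)>\lambda)\le\tfrac12\qquad\text{for all }\lambda\ge K\sqrt{V(J)}.\tag{12}$$
Put $\tilde X_{i,k}=-X_{i,a'+b'+1-k}$ for $k\in J$. This is an $(r+1)$-array by (a) (after shifting $k$), and its partial sums satisfy $\tilde T_i((a',k])=-T_i((a'+b'-k,b'])$. So $V(J)$ is the same for $\tilde X$, and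
$$M_{\tilde X}(J)=\max_i\max_{a'\le k'\le b'-1}\big(-T_i((k',b'])\big).$$
In $R(J)$ the index runs over $a'+1\le k'\le b'$. The values $k'\le b'-1$ appear in $M_{\tilde X}(J)$, and $k'=b'$ contributes $0$. Since $\lambda\ge0$, $R(J)>\lambda$ forces $M_{\tilde X}(J)>\lambda$. The induction hypothesis for $\tilde X$ gives (12).

*The cut.* Let $k^*=\min\{k\in(a,b]:V((a,k])>V/2\}$, which exists since $V((a,b])=V>V/2$. Let
$$I_1=(a,k^*-1],\qquad I_2=(k^*,b].$$
Either may be empty, and both have length less than $L$. By minimality of $k^*$, $V(I_1)\le V/2$ (with $V(\emptyset)=0$). By superadditivity, $V(I_2)\le V-V((a,k^*])<V/2$. By monotonicity, $V((a,k^*])\le V$.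

*The gluing.* Put $\lambda=K\sqrt{V/2}$ and $\mu=\sqrt{6C_rV}$, and suppose $M(I)>\lambda+2\mu$, say $T_i((a,k])>\lambda+2\mu$. If $k<k^*$, then $T_i((a,k])\le M(I_1)$, so $M(I_1)>\lambda+\mu$. If $k\ge k^*$, then
$$T_i((a,k])=T_i((a,k^*])+T_i((k^*,k])\le E((a,k^*])+M(I_2)^+,$$
where $M(\emptyset)^+=0$. So $E((a,k^*])>\mu$ or $M(I_2)^+>\lambda+\mu>0$. Hence at least one of the events
$$M(I_1)>\lambda+\mu,\qquad M(I_2)>\lambda+\mu,\qquad E((a,k^*])>\mu$$
occurs, those with empty $I_j$ being omitted.

*The three probabilities.* For nonempty $I_j$ we have $\lambda\ge K\sqrt{V(I_j)}$, so $P(R(I_j)>\lambda)\le\frac12$ by (12). Then (8) and (10) give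
$$P(M(I_j)>\lambda+\mu)\le2P(E(I_j)>\mu)\le\frac{2C_rV(I_j)}{\mu^2}\le\frac{C_rV}{\mu^2}=\frac16 .$$
Also $P(E((a,k^*])>\mu)\le C_rV/\mu^2=\frac16$ by (10); here $(a,k^*]$ may be all of $I$, which is harmless because (10) holds for intervals of any length. Adding, $P(M(I)>\lambda+2\mu)\le\frac12$. Finally
$$\lambda+2\mu=\big(2^{-1/2}K+2\sqrt{6C_r}\big)\sqrt V=K\sqrt V,$$
by the choice of $K$. This is (11). $\blacksquare$

**Step 3: the one-coordinate inequality.** This is the analog of (7). By Lemma 3 for intervals of every length, the transfer argument for (12) now works for every nonempty interval, so $P\big(R(I)>K_{r+1}\sqrt{V(I)}\big)\le\frac12$. Take $I=(0,t]$, so that $M(I)=M(X)$ and $V(I)=V(X)=:V$. Lemma 2 with $\lambda=K_{r+1}\sqrt V$ gives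
$$P\big(M(X)>\mu+K_{r+1}\sqrt V\big)\le2P(E(I)>\mu)\qquad(\mu\in\mathbb R).\tag{13}$$

**Step 4: close the induction on $r$.** We need (9) for $r+1$. Let $\lambda>0$. If $\lambda\ge2K_{r+1}\sqrt V$, put $\mu=\lambda-K_{r+1}\sqrt V\ge\lambda/2>0$; then (13) and (10) give $P(M(X)>\lambda)\le2C_rV/\mu^2\le8C_rV/\lambda^2$. If $\lambda<2K_{r+1}\sqrt V$, then $P(M(X)>\lambda)\le1\le4K_{r+1}^2V/\lambda^2$. Since $4K_{r+1}^2\ge8C_r$, (9) holds for $r+1$ with $C_{r+1}=4K_{r+1}^2\ge1$. The induction is complete, and (13) is now available for every $r\ge0$. (For instance $K_1=2\sqrt6/(1-2^{-1/2})\approx16.7$, against $\sqrt2$ in (7).)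

**Step 5: iterate over the coordinates to get (2) and (3).** Let $\kappa_d=K_1+\dots+K_d$. In (13), $E(I)$ is the maximal partial sum of the $r$-array obtained by summing out the last coordinate, and that array has the same total, hence the same $V$. Start from a $d$-array $Y$, let $Y^{(r)}$ be the $r$-array obtained by summing out the last $d-r$ coordinates, and apply (13) with $r+1=d,d-1,\dots,1$:
$$P\big(M(Y)>\lambda+(K_1+\dots+K_d)\sqrt V\big)\le2P\big(M(Y^{(d-1)})>\lambda+(K_1+\dots+K_{d-1})\sqrt V\big)\le\dots\le2^dP(S_N>\lambda),$$
because $M(Y^{(0)})=S_N$. This is (2). The array $-Y$ is associated with the same $V$, so (2) applies to it as well, and $\max_m|S_m|$ is the larger of $\max_mS_m$ and $\max_m(-S_m)$. Adding the two inequalities,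
$$P\Big(\max_m|S_m|>\lambda+\kappa_d\sqrt V\Big)\le2^d\big(P(S_N>\lambda)+P(-S_N>\lambda)\big)=2^dP(|S_N|>\lambda)\qquad(\lambda\ge0),$$
since the two events on the right are disjoint when $\lambda\ge0$. This proves Theorem A, and with Section 2 also Theorem B: the statement in the problem is true. $\blacksquare$

## 6. $L^p$ bounds, arrays without stationarity, and what condition (1) is equivalent to

Theorem A uses neither stationarity nor a limit, so it gives more.

**Theorem C ($L^p$ maximal inequality, no stationarity).** In the setting of Theorem A, for every $p\ge2$,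
$$\|S_N\|_p\le\Big\|\max_{1\le m\le N}|S_m|\Big\|_p\le\big(\kappa_d+2^{d/p}\big)\|S_N\|_p.\tag{14}$$
In particular $\mathrm{Var}(S_N)\le E\max_mS_m^2\le(\kappa_d+2^{d/2})^2\,\mathrm{Var}(S_N)$.

*Proof.* The left inequality is trivial. If $\|S_N\|_p=\infty$, so is the right one. Otherwise let $Z=(\max_m|S_m|-\kappa_d\sqrt V)^+$. By (3), $P(Z>x)\le2^dP(|S_N|>x)$ for $x\ge0$. Integrating against $px^{p-1}dx$ gives $EZ^p\le2^dE|S_N|^p$. Since $\sqrt V=\|S_N\|_2\le\|S_N\|_p$,
$$\Big\|\max_m|S_m|\Big\|_p\le\kappa_d\sqrt V+\|Z\|_p\le(\kappa_d+2^{d/p})\|S_N\|_p.$$
The last assertion is the case $p=2$. $\blacksquare$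

Below we use two textbook facts about nonnegative integrable $U_n$ with $U_n\Rightarrow U$. If $\{U_n\}$ is uniformly integrable, then $EU_n\to EU<\infty$. Conversely, if $EU_n\to EU<\infty$, then $\{U_n\}$ is uniformly integrable.

**Theorem D (FCLT without stationarity).** For each $n$ let $\{X_{n,j}:1\le j_i\le n\}$ be associated, centered and square integrable, and let $W_n(t)=\sum_{1\le j\le[nt]}X_{n,j}$. Suppose the finite-dimensional distributions of $W_n$ converge to those of the Wiener process $W$ with diffusion $\sigma^2\in(0,\infty)$, and $\mathrm{Var}\,W_n(\underline1)\to\sigma^2$. Then $W_n\Rightarrow W$ in $\mathcal D[0,1]^d$, $\{\sup_tW_n(t)^2\}_n$ is uniformly integrable, and $E\sup_tW_n(t)^2\to E\sup_tW(t)^2$.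

*Proof.* **Step 1: uniform integrability of the suprema.** Since $W_n(\underline1)^2\Rightarrow W(\underline1)^2$ and $EW_n(\underline1)^2\to\sigma^2=EW(\underline1)^2$, the sequence $W_n(\underline1)^2$ is uniformly integrable. Let $V_n=\mathrm{Var}\,W_n(\underline1)$ and $Z_n=(\sup_t|W_n(t)|-\kappa_d\sqrt{V_n})^+$. The supremum is the maximum of $0$ and of the $|S_m|$ for the array $X_{n,j}$, so (3) gives $P(Z_n>x)\le2^dP(|W_n(\underline1)|>x)$ for $x\ge0$. For any $U\ge0$ and $a\ge0$,
$$E[U^2;U>a]=a^2P(U>a)+\int_a^\infty2x\,P(U>x)\,dx .$$
Using this for $U=Z_n$ and for $U=|W_n(\underline1)|$ we get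
$$E[Z_n^2;Z_n>a]\le2^dE\big[W_n(\underline1)^2;|W_n(\underline1)|>a\big].$$
The right side tends to $0$ as $a\to\infty$, uniformly in $n$, so $\{Z_n^2\}$ is uniformly integrable. Since $\sup_tW_n(t)^2\le2Z_n^2+2\kappa_d^2V_n$ and $V_n$ is bounded, $\{\sup_tW_n(t)^2\}$ is uniformly integrable.

**Step 2: the slab variances.** We verify (4). Fix $p$. As computed in Section 2, $D_{i,l}\Rightarrow N(0,\sigma^2/p)$. Since $D_{i,l}^2\le4\sup_tW_n(t)^2$, Step 1 makes $D_{i,l}^2$ uniformly integrable in $n$, so $\mathrm{Var}\,D_{i,l}=ED_{i,l}^2\to\sigma^2/p$. There are finitely many pairs $(i,l)$, so for some $n_p\ge p$ all these variances are at most $2\sigma^2/p$ when $n\ge n_p$. Lemma 1 gives $W_n\Rightarrow W$.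

**Step 3: convergence of the means.** The map $x\mapsto\sup_t|x(t)|^2$ is Skorohod-continuous, so $\sup_tW_n(t)^2\Rightarrow\sup_tW(t)^2$, and by Step 1 the means converge. $\blacksquare$

**Theorem E (converse and characterization).** Let $\{X_j:j\in\mathcal Z^d\}$ be strictly stationary, associated, centered, square integrable (and nondegenerate), and let $\sigma^2\in(0,\infty)$. The following are equivalent:

1. $\sum_j\mathrm{Cov}(X_0,X_j)=\sigma^2$, that is, (1);
2. the FCLT holds with diffusion $\sigma^2$, and $E\sup_tW_n(t)^2\to E\sup_tW(t)^2$;
3. $W_n(\underline1)\Rightarrow N(0,\sigma^2)$, and $\{W_n(\underline1)^2\}$ is uniformly integrable.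

*Proof.* **Step 1: a formula for the variance.** It links (1) to $W_n(\underline1)$. For $h\in\mathcal Z^d$ the number of pairs $j,j'\in\{1,\dots,n\}^d$ with $j'-j=h$ is $\prod_i(n-|h_i|)^+$, so by stationarity
$$\mathrm{Var}\,W_n(\underline1)=\sum_{h\in\mathcal Z^d}\ \prod_{i=1}^d\Big(1-\frac{|h_i|}n\Big)^+\mathrm{Cov}(X_0,X_h)\ \uparrow\ \sum_{h}\mathrm{Cov}(X_0,X_h)\in(0,\infty].\tag{15}$$
The covariances are nonnegative and the coefficients increase to $1$, so monotone convergence applies. The limit is positive because $\mathrm{Var}X_0>0$.

**Step 2: (1) implies (2).** Newman's theorem gives the finite-dimensional distributions, and (15) gives $\mathrm{Var}\,W_n(\underline1)\to\sigma^2$. Apply Theorem D to $X_{n,j}=n^{-d/2}X_j$.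

**Step 3: $E\sup_tW(t)^2<\infty$.** The next step needs this. Let $\xi_j$ be the increments of $W$ over the cells of side $1/n$; they are independent Gaussian (Section 1), hence associated. Since $W$ vanishes when a coordinate is $0$, $W(m/n)=\sum_{1\le j\le m}\xi_j$. Theorem C with $p=2$ gives $E\max_mW(m/n)^2\le(\kappa_d+2^{d/2})^2\sigma^2$. Let $n=2^q\to\infty$: the grids increase, the paths are continuous, and monotone convergence gives $E\sup_tW(t)^2\le(\kappa_d+2^{d/2})^2\sigma^2$.

**Step 4: (2) implies (3).** Evaluation at $\underline1$ is Skorohod-continuous, so $W_n(\underline1)\Rightarrow W(\underline1)$, which has law $N(0,\sigma^2)$. By continuity of $x\mapsto\sup_t|x(t)|^2$, $\sup_tW_n(t)^2\Rightarrow\sup_tW(t)^2$. These variables are nonnegative and integrable, being bounded by the square of a finite sum of $|X_j|$'s up to a factor, and their means converge to the mean of the limit, which is finite by Step 3. Hence $\{\sup_tW_n(t)^2\}$ is uniformly integrable, and it dominates $W_n(\underline1)^2$.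

**Step 5: (3) implies (1).** Uniform integrability and $W_n(\underline1)\Rightarrow N(0,\sigma^2)$ give $\mathrm{Var}\,W_n(\underline1)=EW_n(\underline1)^2\to\sigma^2$. By (15) this limit equals $\sum_j\mathrm{Cov}(X_0,X_j)$. $\blacksquare$
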